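# A Schur space with local unconditional structure and without separable complementation

Scalars are real throughout; the complex case is identical. "Operator" means bounded linear operator. The density character $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$. We write $e_t$ for the indicator function of $\{t\}$ and $(\epsilon_k)_{k\ge1}$ for the unit vectors of $\ell_p$. We regard $\ell_p^m$ as the span of $\epsilon_1,\dots,\epsilon_m$ in $\ell_p$.

## Decreasing sequences of ordinals and the map that sums levels

Fix $1<p<\infty$ and a regular uncountable cardinal $\kappa$. Regular means that a union of fewer than $\kappa$ sets, each of cardinality less than $\kappa$, has cardinality less than $\kappa$. The first example is $\kappa=\omega_1$, since a countable union of countable sets is countable; more generally every successor cardinal $\lambda^+$ ($\lambda$ infinite) is regular. We use regularity through two consequences.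

- A subset of $\kappa$ of cardinality less than $\kappa$ is bounded in $\kappa$. If $A\subset\kappa$ were unbounded with $|A|<\kappa$, then $\kappa=\bigcup_{\alpha\in A}\alpha$ would be a union of fewer than $\kappa$ sets of cardinality less than $\kappa$.
- If $|D|<\kappa$, every map $\kappa\to D$ has a fiber of cardinality $\kappa$. Such a fiber is unbounded in $\kappa$, since every $\gamma<\kappa$ has $|\gamma|<\kappa$.

**Definition (the tree $\mathcal T(\beta)$).** For an ordinal $\beta\le\kappa$, $\mathcal T(\beta)$ is the set of nonempty finite strictly decreasing sequences $t=(t_1>\dots>t_k)$ of ordinals less than $\beta$. We put $|t|=k$ and $t|i=(t_1,\dots,t_i)$ for $1\le i\le k$.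

A sequence in $\mathcal T(\beta)$ is a first entry $\alpha<\beta$ followed either by nothing or by an element of $\mathcal T(\alpha)$. The norm is built along this decomposition.

**Definition (the space $Z(\beta)$).** By recursion on $\beta\le\kappa$ we define spaces $Z(\beta)$ of real functions on $\mathcal T(\beta)$. Let $Z(0)=\{0\}$. For $\beta>0$ let
$$Z(\beta)=\Big(\bigoplus_{\alpha<\beta}\big(\mathbb R\oplus_pZ(\alpha)\big)\Big)_{\ell_1},\qquad \|x\|=\sum_{\alpha<\beta}\big(|x((\alpha))|^p+\|x_\alpha\|_{Z(\alpha)}^p\big)^{1/p},\tag{1}$$
where $x_\alpha(s)=x((\alpha)^\frown s)$ for $s\in\mathcal T(\alpha)$.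

So different first entries are combined in the sense of $\ell_1$, and a node is combined with everything below it in the sense of $\ell_p$.

**The smallest cases.** $\mathcal T(1)=\{(0)\}$ and $Z(1)=\mathbb R$. Next, $\mathcal T(2)=\{(0),(1),(1,0)\}$ and
$$\|x\|_{Z(2)}=|x(0)|+\big(|x(1)|^p+|x(1,0)|^p\big)^{1/p}.$$
For finite $n$, $\mathcal T(n)$ is the set of nonempty subsets of $\{0,\dots,n-1\}$, so $\dim Z(n)=2^n-1$.

**Definition (the level map $J$ and the space $X$).** For finitely supported $x\in Z(\kappa)$ put
$$(Jx)_k=\sum_{|t|=k}x(t),\qquad k\ge1.\tag{2}$$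
Lemma 3 will show that $\|Jx\|_{\ell_p}\le\|x\|$, so that $J$ extends to an operator $J:Z(\kappa)\to\ell_p$. Let
$$X=\ker J\subset Z(\kappa).$$

On $Z(2)$ we have $Jx=(x(0)+x(1),\,x(1,0))$, and by the triangle inequality in $\ell_p^2$,
$$\|Jx\|\le|x(0)|+\|(x(1),x(1,0))\|_p=\|x\|.$$
The kernel there is the line spanned by $e_{(0)}-e_{(1)}$. On $Z(n)$ the kernel has dimension $2^n-1-n$.

Two features of this picture carry everything below. Along each branch $t|1,\dots,t|k$ the unit vectors of $Z(\kappa)$ span an isometric copy of $\ell_p^k$, with $k$ as large as we like. But every branch is finite, since ordinals do not decrease forever, and we shall see that weakly null sequences in $Z(\kappa)$ are norm null, so no copy of $\ell_p$ lies in $Z(\kappa)$. Hence $J$ can be inverted on each $\ell_p^m$ with norm one and has no bounded linear right inverse on $\ell_p$. The kernel $X$ is the space that answers the question stated next.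

## Weak sequential completeness, the SCP, and GL-l.u.st.

**Definition (weak sequential completeness).** A sequence $(x_n)$ is weakly Cauchy if $(f(x_n))$ converges for every $f\in X^*$. The space $X$ is weakly sequentially complete if every weakly Cauchy sequence in $X$ converges weakly to some element of $X$.

The space $c_0$ is not weakly sequentially complete: the sums $\epsilon_1+\dots+\epsilon_n$ form a weakly Cauchy sequence whose only possible weak limit, by looking at coordinates, is $(1,1,1,\dots)\notin c_0$.

**Definition (Schur property).** $X$ has the Schur property if every weakly null sequence in $X$ is norm null.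

A Schur space is weakly sequentially complete. If $(x_n)$ is weakly Cauchy, then $x_{n_{k+1}}-x_{n_k}\to0$ weakly, hence in norm, for all $n_1<n_2<\cdots$. So $(x_n)$ is norm Cauchy, since otherwise some $(n_k)$ would have $\|x_{n_{k+1}}-x_{n_k}\|$ bounded away from $0$ along a subsequence of $k$'s. The limit lies in $X$. For instance $\ell_1$ is Schur. In $\ell_p$ with $p>1$ and in $c_0$ the unit vectors are weakly null with norm one, so these spaces are not Schur; since the Schur property passes to subspaces, a Schur space contains no copy of $c_0$.

**Definition (SCP).** $X$ has the separable complementation property if every separable subspace of $X$ is contained in a separable subspace that is complemented in $X$, that is, is the range of a bounded linear projection on $X$.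

The space $\ell_1(\Gamma)$ has the SCP: the elements of a separable subspace vanish off a common countable set $A$, and restriction to $A$ is a projection. The space $\ell_\infty$ does not have it. If $c_0\subset Y\subset\ell_\infty$ with $Y$ separable and complemented, then Sobczyk's theorem gives a projection of $Y$ onto $c_0$; composing, we get a projection of $\ell_\infty$ onto $c_0$, contrary to Phillips' theorem.

**Definition (GL-l.u.st.).** $X$ has Gordon–Lewis local unconditional structure if there is $C<\infty$ such that for every finite-dimensional subspace $E\subseteq X$ there are a Banach lattice $L$ and operators $u:E\to L$, $v:L\to X$ with $vu$ equal to the inclusion $E\hookrightarrow X$ and $\|u\|\,\|v\|\le C$. Equivalently, $X^{**}$ is isomorphic to a complemented subspace of a Banach lattice.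

A Banach lattice has this property with $C=1$ (take $L=X$). If $X$ is the range of a projection $P$ on a Banach lattice $L$, take $u$ to be the inclusion and $v=P$; so $X$ has GL-l.u.st. with $C=\|P\|$.

**Definition (cotype).** $X$ has cotype $q$ if there is $c>0$ with $\mathbb E\|\sum_j\pm x_j\|\ge c\,(\sum_j\|x_j\|^q)^{1/q}$ for all finite families, where $\mathbb E$ is the average over all choices of signs.

The following is a known result from "Some approximation properties of Banach spaces and Banach lattices", http://www.math.tamu.edu/~johnson/FJP0.pdf, and we use it as given.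

**Known result.** Every complemented subspace of a weakly sequentially complete Banach lattice has the SCP.

The same paper is the source of the problem: does every weakly sequentially complete Banach space with GL-l.u.st. have the SCP? In other words, can the global hypothesis "complemented in a lattice" be replaced by its local form? The space $\ell_\infty$, which is a lattice, shows that weak sequential completeness cannot be dropped. The answer to the problem is no, in ZFC.

**Theorem A.** Let $1<p<\infty$ and let $\kappa$ be a regular uncountable cardinal. There is a Banach space $X$ with $\operatorname{dens}X\le\kappa$ such that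

1. $X$ has the Schur property, hence is weakly sequentially complete, and has cotype $\max(p,2)$;
2. $X$ has GL-l.u.st., with any constant $C>2$;
3. $X$ has a separable subspace $X_0$ such that no bounded operator $T:X\to X$ satisfies both $T|_{X_0}=\mathrm{id}_{X_0}$ and $\operatorname{dens}T(X)<\kappa$. In particular $X_0$ is contained in no complemented subspace of $X$ of density $<\kappa$.

With $\kappa=\omega_1$ and $p=2$ this is a space of density $\aleph_1$ with cotype 2 that answers the problem; its density is not smaller than $\aleph_1$, because a separable space has the SCP trivially. With $\kappa=\lambda^+$ it shows that for no infinite cardinal $\lambda$ must separable subspaces of such spaces lie in complemented subspaces of density $\le\lambda$.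

**Theorem B.** Let $X$ have GL-l.u.st. and contain no isomorphic copy of $c_0$. If $X$ is complemented in $X^{**}$, or merely isomorphic to a complemented subspace of some Banach lattice, then $X$ is isomorphic to a complemented subspace of a weakly sequentially complete Banach lattice. Hence $X$ has the SCP.

**Corollary.** The spaces $X$ of Theorem A have GL-l.u.st. but are not complemented in $X^{**}$, nor isomorphic to a complemented subspace of any Banach lattice.

## Renorming a lattice through a projection, and the passage from $X^{**}$ to $X$

A sensible first attempt at a positive answer is this: GL-l.u.st. puts $X^{**}$ inside a lattice as a complemented subspace, so replace that lattice by a weakly sequentially complete one and apply the Known result. When the projection can be taken with values in $X$ itself, this works and proves Theorem B.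

### Proof of Theorem B

**Step 1: factor the identity of $X$ through a lattice.** By GL-l.u.st., $X^{**}$ is isomorphic to a complemented subspace of a Banach lattice. If $X$ is complemented in $X^{**}$, the same holds for $X$. In the other case it holds by assumption. So there are a Banach lattice $L$ and operators $i:X\to L$, $\pi:L\to X$ with $\pi i=\mathrm{id}_X$.

**Step 2: change the lattice so that its norm is controlled by $\pi$.** For $a\in L$ let
$$\rho(a)=\sup\{\|\pi b\|:\ |b|\le|a|\}.$$
Taking $b=a$ for the first inequality, and using $\|b\|\le\|a\|$ for the second, we get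
$$\|\pi a\|\le\rho(a)\le\|\pi\|\,\|a\|.\tag{3}$$
Clearly $\rho$ is homogeneous, and $|a|\le|a'|$ implies $\rho(a)\le\rho(a')$. For the triangle inequality let $|b|\le|a+a'|\le|a|+|a'|$. By the Riesz decomposition property $b=b_1+b_2$ with $|b_1|\le|a|$ and $|b_2|\le|a'|$, so $\|\pi b\|\le\rho(a)+\rho(a')$. Thus $\rho$ is a lattice seminorm, $\ker\rho$ is an ideal, and the completion $L_\rho$ of $L/\ker\rho$ is a Banach lattice, whose norm we again call $\rho$.

By (3), $i$ followed by the quotient map is an operator $X\to L_\rho$ of norm at most $\|\pi\|\,\|i\|$, and $\pi$ induces an operator $L_\rho\to X$ of norm at most $1$. Their composition is $\mathrm{id}_X$. So $X$ is isomorphic to a complemented subspace of $L_\rho$.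

**Step 3: $L_\rho$ is weakly sequentially complete.** By Lindenstrauss–Tzafriri, *Classical Banach Spaces II*, Theorem 1.c.4, a Banach lattice is weakly sequentially complete if and only if every norm bounded increasing sequence converges in norm. Suppose a norm bounded increasing sequence $(x_n)$ in $L_\rho$ does not converge. It is not Cauchy, so there is $\varepsilon>0$ such that for every $N$ there are $m>n\ge N$ with $\rho(x_m-x_n)\ge\varepsilon$. Then $x_m-x_N\ge x_m-x_n\ge0$ gives $\rho(x_m-x_N)\ge\varepsilon$. So we may choose $N_1<N_2<\cdots$ such that $c_n=x_{N_{n+1}}-x_{N_n}\ge0$ satisfies $\rho(c_n)\ge\varepsilon$. The sums $\sum_{n\le N}c_n=x_{N_{N+1}}-x_{N_1}$ are bounded in norm by some $K<\infty$.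

Next we move into $L$. Choose $a_n\in L$ whose class is within $\varepsilon2^{-n-2}$ of $c_n$. Since $c_n\ge0$ we have $\big||a_n|-c_n\big|\le|a_n-c_n|$, so we may replace $a_n$ by $|a_n|$ and assume $a_n\ge0$. Then
$$\rho(a_n)\ge\varepsilon-\varepsilon/8>\varepsilon/2,\qquad \rho\Big(\sum_{n\le N}a_n\Big)\le K+\sum_n\varepsilon2^{-n-2}\le K+\varepsilon.$$
By the definition of $\rho$ pick $b_n\in L$ with $|b_n|\le a_n$ and $\|\pi b_n\|>\varepsilon/2$. For all signs $\theta_n$ we have $|\sum_{n\le N}\theta_nb_n|\le\sum_{n\le N}a_n$, hence
$$\Big\|\sum_{n\le N}\theta_n\,\pi b_n\Big\|\le\rho\Big(\sum_{n\le N}a_n\Big)\le K+\varepsilon.$$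
So $\sum_n|f(\pi b_n)|\le(K+\varepsilon)\|f\|$ for every $f\in X^*$: the series $\sum\pi b_n$ is weakly unconditionally Cauchy in $X$, while $\|\pi b_n\|\not\to0$. By the Bessaga–Pełczyński theorem $X$ contains a copy of $c_0$, a contradiction.

**Step 4: conclude.** $X$ is isomorphic to a complemented subspace of the weakly sequentially complete lattice $L_\rho$. The Known result and the invariance of the SCP under isomorphism show that $X$ has the SCP. $\blacksquare$

### The point at which this stops

Without complementation in $X^{**}$, the definition of GL-l.u.st. supplies a map $\pi$ defined on a lattice but with values in $X^{**}$. In Step 3 the series $\sum\pi b_n$ then lies in $X^{**}$, and the hypothesis that $X$ contains no $c_0$ says nothing about it. Even with $X^{**}$ in a good lattice, the resulting projections would take values in $X^{**}$, not in $X$. What remains in $X$ itself is one factorization $E\to L\to X$ for each finite-dimensional $E$, with nothing that glues them together. So a counterexample must have good finite-dimensional factorizations without a global one. The kernel of a map such as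 $J$ is of this kind: if $u_m$ lifts $\ell_p^m$ through $J$, then $z\mapsto z-u_mJz$ carries those $z$ with $Jz\in\ell_p^m$ into $\ker J$, while no bounded linear lifting of all of $\ell_p$ need exist.

## Independent blocks: a kernel that folds

Before using the tree, try the simplest lattice in which each $\ell_p^m$ lifts. Let
$$W=\Big(\bigoplus_{m\ge1}\ell_p^m\Big)_{\ell_1},\qquad j:W\to\ell_p,\quad j(w)=\sum_mw(m).$$
Then $\|j\|\le1$, and the inclusion of $\ell_p^m$ as the $m$-th summand is an isometric lifting. As $W$ is separable, $\ker j$ has the SCP trivially, so take $\kappa$ copies: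
$$Z'=\Big(\bigoplus_{\gamma<\kappa}W\Big)_{\ell_1},\qquad J'\big((w_\gamma)\big)=\sum_{\gamma<\kappa}j(w_\gamma),\qquad X'=\ker J'.$$
$Z'$ is an $\ell_1$-sum of finite-dimensional spaces, so it is Schur by Lemma 5 below. The space $X'$ has GL-l.u.st., because Step 2 of the proof of Theorem A uses only contractive coordinate restrictions, density of finitely supported elements, $\|J'\|\le1$ and isometric liftings of $\ell_p^m$, all of which are present here.

But $X'$ has the SCP. Let $A\subset\kappa$ be countable with $0\in A$, and let $T_A:Z'\to Z'$ leave the copies with index in $A$ in place and add each copy $w_\gamma$, $\gamma\notin A$, onto copy $0$: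
$$(T_Aw)_0=w_0+\sum_{\gamma\notin A}w_\gamma,\qquad (T_Aw)_\gamma=w_\gamma\ (\gamma\in A\setminus\{0\}),\qquad (T_Aw)_\gamma=0\ (\gamma\notin A).$$
Then $\|T_A\|\le1$, $T_A$ is a projection, and $J'T_A=J'$, so $T_A$ maps $X'$ into $X'$. Its restriction to $X'$ is a projection onto the separable space of elements of $X'$ supported on the copies in $A$. Every separable subspace of $X'$ is contained in such a space, because each element has only countably many nonzero coordinates. So this attempt fails, and the reason is exact: there is an operator $T_A$ from $Z'$ to a small part of $Z'$ with $J'T_A=J'$.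

In the tree, the blocks are not independent. A node $t$ with last entry $t_k$ belongs to many blocks, one for each way to continue below $t_k$. To fold $\mathcal T(\kappa)$ into $\mathcal T(\beta)$, $\beta<\kappa$, all these continuations would have to be folded compatibly, and ordinals forbid that. Here is the purely combinatorial version.

**Lemma 1 (trees do not fold).** If $\beta<\kappa$, there is no map $\varphi:\mathcal T(\kappa)\to\mathcal T(\beta)$ with $|\varphi(t)|=|t|$ and $\varphi(t|i)=\varphi(t)|i$ for all $t$ and $i\le|t|$.

*Proof.* We show by induction on $\alpha$ that if $t$ has last entry $\alpha$, then $\varphi(t)$ has last entry at least $\alpha$. For each $\alpha'<\alpha$ the sequence $t^\frown\alpha'$ is in $\mathcal T(\kappa)$, and by induction the last entry of $\varphi(t^\frown\alpha')$ is at least $\alpha'$. But $\varphi(t^\frown\alpha')$ extends $\varphi(t)$ by one entry and is strictly decreasing, so the last entry of $\varphi(t)$ exceeds $\alpha'$. As this holds for all $\alpha'<\alpha$, the last entry of $\varphi(t)$ is at least $\alpha$. Apply this to $t=(\beta)$: the single entry of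 $\varphi((\beta))$ is at least $\beta$, so $\varphi((\beta))\notin\mathcal T(\beta)$. $\square$

An operator need not send unit vectors to unit vectors, so this is only a guide; Lemma 1 is not used below. Lemma 7 is its version for operators, with the Schur property in the role of well-foundedness.

## The lattice $Z(\beta)$, its branches, and the liftings of $J$

**Lemma 2 (basic structure).** Let $\beta\le\kappa$.

1. $Z(\beta)$ is a Banach lattice in the pointwise order; if $y\in Z(\beta)$ and $|x|\le|y|$ pointwise, then $x\in Z(\beta)$ and $\|x\|\le\|y\|$. Finitely supported functions are dense, and every element has countable support. For finite $F\subset\mathcal T(\beta)$ the restriction $P_Fx=x1_F$ is a contraction, and $P_Fx\to x$ along the net of finite sets $F$.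
2. If $\beta\le\beta'\le\kappa$, extension by $0$ embeds $Z(\beta)$ isometrically in $Z(\beta')$ as the closed subspace of elements vanishing off $\mathcal T(\beta)$. Moreover $\operatorname{dens}Z(\beta)\le\max(\aleph_0,|\beta|)$, which is $<\kappa$ if $\beta<\kappa$.
3. If $t\in\mathcal T(\beta)$ and $|t|=k$, then $\big\|\sum_{i\le k}a_ie_{t|i}\big\|=\big(\sum_{i\le k}|a_i|^p\big)^{1/p}$ for all scalars $a_i$.

*Proof.* (i) Induct on $\beta$. Completeness holds since (1) is an $\ell_1$-sum of Banach spaces. If $|x|\le|y|$, then $|x((\alpha))|\le|y((\alpha))|$ and $|x_\alpha|\le|y_\alpha|$ for each $\alpha$, so the induction hypothesis and (1) give $x\in Z(\beta)$ and $\|x\|\le\|y\|$; applied to pointwise maxima and minima, which are dominated by $|x|+|y|$, this makes $Z(\beta)$ a Banach lattice. An element of an $\ell_1$-sum has countably many nonzero coordinates, each of countable support by induction. All but an arbitrarily small part of the norm is carried by finitely many $\alpha$, and for these $x_\alpha$ is approximated by finitely supported functions, by induction. Since $|P_Fx|\le|x|$, $P_F$ is a contraction.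 If $y$ is supported in the finite set $F_0$ and $\|x-y\|\le\varepsilon$, then for $F\supset F_0$ we have $\|x-P_Fx\|\le\|x-y\|+\|P_F(y-x)\|\le2\varepsilon$.

(ii) The elements of $\mathcal T(\beta)$ are exactly the sequences in $\mathcal T(\beta')$ with first entry $<\beta$. So the functions in $Z(\beta')$ that vanish off $\mathcal T(\beta)$ are those whose summands with $\alpha\ge\beta$ in (1) are zero, and the remaining summands are the same for $\beta$ and $\beta'$. The subspace is complete, hence closed. Finitely supported functions with rational values are dense, and $|\mathcal T(\beta)|\le\max(\aleph_0,|\beta|)$.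

(iii) Induct on $k$. For $x=\sum_{i\le k}a_ie_{t|i}$ only the summand $\alpha=t_1$ in (1) is nonzero, $x((t_1))=a_1$, and $x_{t_1}=\sum_{i=2}^ka_ie_{(t_2,\dots,t_i)}$ is supported on a branch of $\mathcal T(t_1)$ of length $k-1$ (and is $0$ if $k=1$). So $\|x\|=(|a_1|^p+\|x_{t_1}\|^p)^{1/p}=(\sum_{i\le k}|a_i|^p)^{1/p}$. $\square$

From now on all $Z(\beta)$ are regarded as subspaces of $Z(\kappa)$.

**Lemma 3 (the level map is a contraction).** $\|Jx\|_{\ell_p}\le\|x\|$ for finitely supported $x$. Hence $J$ extends to $J:Z(\kappa)\to\ell_p$ with $\|J\|\le1$, and $Je_t=\epsilon_{|t|}$.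

*Proof.* We induct on $\beta$ for finitely supported $x\in Z(\beta)$. Let $R$ be the right shift on $\ell_p$. A node $(\alpha)^\frown s$ has level $1+|s|$, so
$$Jx=\sum_{\alpha<\beta}\big(x((\alpha))\,\epsilon_1+RJx_\alpha\big),$$
a sum with finitely many nonzero terms. In each term the two vectors have disjoint supports in $\ell_p$, so by the triangle inequality, the induction hypothesis and (1),
$$\|Jx\|\le\sum_\alpha\big(|x((\alpha))|^p+\|Jx_\alpha\|^p\big)^{1/p}\le\sum_\alpha\big(|x((\alpha))|^p+\|x_\alpha\|^p\big)^{1/p}=\|x\|.$$
Finitely supported functions are dense, so $J$ extends. The formula for $Je_t$ is (2). $\square$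

**Lemma 4 (lifting).** For $m\ge1$ let $t=(m,m-1,\dots,1)\in\mathcal T(\omega)$ and
$$u_m:\ell_p^m\to Z(\omega),\qquad u_mc=\sum_{i\le m}c_ie_{t|i}.$$
Then $u_m$ is isometric and $Ju_mc=c$. Consequently every $c\in\ell_p$ equals $Jy$ for some $y\in Z(\omega)$ with $\|y\|\le2\|c\|$.

*Proof.* The map $u_m$ is isometric by Lemma 2(iii), and $Ju_mc=\sum_{i\le m}c_i\epsilon_i=c$ by Lemma 3. Let $c\in\ell_p$, $c\ne0$. Choose $n_1<n_2<\cdots$ such that the part of $c$ beyond coordinate $n_j$ has norm at most $2^{-j}\|c\|$. Let $c^{(1)}$ be the part of $c$ on coordinates $\le n_1$, and $c^{(j+1)}$ the part on $n_j<i\le n_{j+1}$. Then $c=\sum_jc^{(j)}$ and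
$$\sum_j\|c^{(j)}\|\le\|c\|\Big(1+\tfrac12+\tfrac14+\cdots\Big)=2\|c\|.$$
Put $y=\sum_ju_{n_j}c^{(j)}$. The series converges absolutely in $Z(\omega)$, $\|y\|\le2\|c\|$, and $Jy=\sum_jc^{(j)}=c$ by continuity of $J$. For $c=0$ take $y=0$. $\square$

The choice of $y$ is not linear in $c$. It cannot be made linear and bounded: this will follow from the Schur property, to which we turn.

## The Schur property and concavity of $Z(\beta)$

**Lemma 5.** An $\ell_1$-sum $(\bigoplus_\alpha Y_\alpha)_{\ell_1}$ of Schur spaces is Schur. Consequently every $Z(\beta)$, $\beta\le\kappa$, has the Schur property.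

*Proof.* Suppose a weakly null sequence is not norm null. After passing to a subsequence we have a weakly null $(x_n)$ with $\|x_n\|\ge\delta>0$ for all $n$. For each $\alpha$ the coordinates $(x_n(\alpha))_n$ are weakly null in $Y_\alpha$, hence norm null.

We find $n_1<n_2<\cdots$ and disjoint finite sets $F_1,F_2,\dots$ with
$$\sum_{\alpha\notin F_k}\|x_{n_k}(\alpha)\|\le\delta/4.\tag{4}$$
Suppose the choice is made below $k$. The set $F_1\cup\dots\cup F_{k-1}$ is finite, so we can choose $n_k>n_{k-1}$ with $\sum_{\alpha\in F_1\cup\dots\cup F_{k-1}}\|x_{n_k}(\alpha)\|\le\delta/8$. Let $G$ be a finite set carrying all but $\delta/8$ of the norm of $x_{n_k}$, and put $F_k=G\setminus(F_1\cup\dots\cup F_{k-1})$. Then (4) holds.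

For $\alpha\in F_k$ let $f_\alpha\in Y_\alpha^*$ with $\|f_\alpha\|\le1$ and $f_\alpha(x_{n_k}(\alpha))=\|x_{n_k}(\alpha)\|$; since the $F_k$ are disjoint, this is consistent. For $\alpha\notin\bigcup_kF_k$ let $f_\alpha=0$. Then $f(x)=\sum_\alpha f_\alpha(x(\alpha))$ is a bounded functional, and by (4)
$$f(x_{n_k})\ge\sum_{\alpha\in F_k}\|x_{n_k}(\alpha)\|-\sum_{\alpha\notin F_k}\|x_{n_k}(\alpha)\|\ge\frac{3\delta}4-\frac\delta4=\frac\delta2\qquad\text{for all }k.$$
This contradicts weak nullness.

For the second statement induct on $\beta$; $Z(0)=\{0\}$ is Schur. If $Z(\alpha)$ is Schur for every $\alpha<\beta$, so is $\mathbb R\oplus_pZ(\alpha)$, because a weakly null sequence there has both coordinates weakly null, hence norm null. Then $Z(\beta)$ is an $\ell_1$-sum of Schur spaces. $\square$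

As a first consequence, no operator $R_0:\ell_p\to Z(\kappa)$ satisfies $JR_0=\mathrm{id}_{\ell_p}$. Since $p>1$, $(\epsilon_k)$ is weakly null, so $(R_0\epsilon_k)$ is weakly null and hence norm null, but $\|R_0\epsilon_k\|\ge\|JR_0\epsilon_k\|=1$.

**Lemma 6 (concavity and cotype).** Let $q\ge p$. For finite families in $Z(\beta)$,
$$\Big(\sum_j\|x_j\|^q\Big)^{1/q}\le\Big\|\Big(\sum_j|x_j|^q\Big)^{1/q}\Big\|.\tag{5}$$
With $q=\max(p,2)$, the space $Z(\kappa)$ and all its subspaces have cotype $q$.

*Proof.* The function on the right of (5) is at most $\sum_j|x_j|$, so it belongs to $Z(\beta)$. Induct on $\beta$; for $\beta=0$ there is nothing to prove.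

*Passage to $\mathbb R\oplus_pZ(\alpha)$.* Let the elements be $(r_j,z_j)$. By the triangle inequality in $\ell_{q/p}$ and (5) in $Z(\alpha)$,
$$\Big(\sum_j\big(|r_j|^p+\|z_j\|^p\big)^{q/p}\Big)^{p/q}\le\Big(\sum_j|r_j|^q\Big)^{p/q}+\Big(\sum_j\|z_j\|^q\Big)^{p/q}\le\Big|\Big(\sum_j|r_j|^q\Big)^{1/q}\Big|^p+\Big\|\Big(\sum_j|z_j|^q\Big)^{1/q}\Big\|^p.$$
Taking $p$-th roots gives (5) in $\mathbb R\oplus_pZ(\alpha)$.

*Passage to the $\ell_1$-sum.* Write $x_j(\alpha)$ for the component of $x_j$ in $\mathbb R\oplus_pZ(\alpha)$. By the triangle inequality in $\ell_q$ and the previous case,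
$$\Big(\sum_j\Big(\sum_\alpha\|x_j(\alpha)\|\Big)^q\Big)^{1/q}\le\sum_\alpha\Big(\sum_j\|x_j(\alpha)\|^q\Big)^{1/q}\le\sum_\alpha\Big\|\Big(\sum_j|x_j(\alpha)|^q\Big)^{1/q}\Big\|,$$
and the last expression is the right side of (5) in $Z(\beta)$.

*Cotype.* Let $q=\max(p,2)$ and let $c>0$ be the constant in Khintchine's inequality $\mathbb E|\sum\pm a_j|\ge c(\sum|a_j|^2)^{1/2}$, applied at each point of $\mathcal T(\kappa)$. By the triangle inequality in $Z(\kappa)$, Khintchine, $q\ge2$, and (5),
$$\mathbb E\Big\|\sum\pm x_j\Big\|\ge\Big\|\mathbb E\big|\sum\pm x_j\big|\Big\|\ge c\Big\|\Big(\sum|x_j|^2\Big)^{1/2}\Big\|\ge c\Big\|\Big(\sum|x_j|^q\Big)^{1/q}\Big\|\ge c\Big(\sum\|x_j\|^q\Big)^{1/q}.$$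
The inequality between the two ends passes to subspaces. $\square$

With $q=p$, (5) says that $Z(\kappa)$ is $p$-concave with constant $1$.

## No level-preserving operator into a smaller tree

The fold of the independent blocks was an operator $S$ with $JS=J$ and small range. This section shows that the tree admits none.

**Lemma 7.** If $\beta<\kappa$, there is no operator $S:Z(\kappa)\to Z(\beta)$ with $JS=J$.

*Proof.* Suppose $S$ exists.

**Step 1: discretize.** This makes pigeonholing possible. By Lemma 2(ii) there is a dense $D\subset Z(\beta)$ with $|D|<\kappa$. Let $\delta_i=2^{-i-1}$, so $\sum_i\delta_i=\frac12$. For each $t\in\mathcal T(\kappa)$ pick $d_t\in D$ with $\|d_t-Se_t\|\le\delta_{|t|}$.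

**Step 2: find one infinite sequence that is followed by branches of every length.** There is no infinite branch in $\mathcal T(\kappa)$, but we can find $d_1,d_2,\dots\in D$ that look like the image of one. We construct them so that for every $k\ge1$ the following holds.

> $(H_k)$ For every $\gamma<\kappa$ there is $t\in\mathcal T(\kappa)$ with $|t|=k$, $t_k\ge\gamma$, and $d_{t|i}=d_i$ for all $i\le k$.

The requirement $t_k\ge\gamma$ is what leaves room to extend.

For $k=1$, the map $\alpha\mapsto d_{(\alpha)}$ from $\kappa$ to $D$ has a fiber of cardinality $\kappa$, which is unbounded in $\kappa$. Let $d_1$ be its value. Then $(H_1)$ holds.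

Now assume $(H_k)$. For each $\gamma<\kappa$ choose by $(H_k)$ a sequence $t^\gamma$ of length $k$ with $d_{t^\gamma|i}=d_i$ for $i\le k$ and $t^\gamma_k\ge\gamma+1$. Then $s^\gamma=(t^\gamma)^\frown\gamma$ is strictly decreasing, so it is in $\mathcal T(\kappa)$. The map $\gamma\mapsto d_{s^\gamma}\in D$ has a fiber that is unbounded in $\kappa$; let $d_{k+1}$ be its value. Given $\gamma'<\kappa$, choose $\gamma\ge\gamma'$ in the fiber. Then $s^\gamma$ has length $k+1$, last entry $\gamma\ge\gamma'$, $d_{s^\gamma|i}=d_{t^\gamma|i}=d_i$ for $i\le k$, and $d_{s^\gamma}=d_{k+1}$. So $(H_{k+1})$ holds.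

**Step 3: $(d_i)$ is dominated by the basis of $\ell_p$.** Given $k$, take any $t$ as in $(H_k)$. Then $\|d_i-Se_{t|i}\|\le\delta_i$ for $i\le k$, and by Lemma 2(iii), for all scalars $a_i$,
$$\Big\|\sum_{i\le k}a_id_i\Big\|\le\Big\|S\sum_{i\le k}a_ie_{t|i}\Big\|+\sum_{i\le k}|a_i|\delta_i\le(\|S\|+1)\Big(\sum_{i\le k}|a_i|^p\Big)^{1/p}.$$
The branch $t$ depends on $k$, but the vectors $d_i$ and the constant do not. So $\epsilon_i\mapsto d_i$ extends to an operator $\ell_p\to Z(\beta)$.

**Step 4: contradiction with the Schur property.** Since $p>1$, $(\epsilon_i)$ is weakly null in $\ell_p$. Hence $(d_i)$ is weakly null in $Z(\beta)$, and $\|d_i\|\to0$ by Lemma 5. On the other hand, for each $i$ take $t$ as in $(H_i)$. Since $\|J\|\le1$, $JS=J$ and $|t|=i$,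
$$\|d_i\|\ge\|Se_t\|-\delta_i\ge\|JSe_t\|-\delta_i=\|Je_t\|-\delta_i=1-\delta_i\ge\tfrac34.$$
This is a contradiction. $\square$

**Remark (the role of $p>1$).** For $p=1$ definition (1) gives $Z(\beta)=\ell_1(\mathcal T(\beta))$, and Lemma 7 fails. Choose $t^{(i)}\in\mathcal T(\omega)$ with $|t^{(i)}|=i$. Then $\epsilon_i\mapsto e_{t^{(i)}}$ is an isometric lifting $u:\ell_1\to Z(\omega)$ of $J$, and $S=uJ$ maps into $Z(\omega)$ with $JS=JuJ=J$. The step that breaks is Step 4: the unit vectors of $\ell_1$ are not weakly null. No claim is made here about $\mathcal L_1$-spaces.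

## The kernel of $J$: proof of Theorem A

Let $X=\ker(J:Z(\kappa)\to\ell_p)$ and $X_0=X\cap Z(\omega)$. By Lemma 2(ii), $\operatorname{dens}X\le\operatorname{dens}Z(\kappa)\le\kappa$, and $X_0$ is separable.

**Step 1: Schur property, weak sequential completeness, cotype.** $X$ is a closed subspace of $Z(\kappa)$. So it is Schur by Lemma 5, hence weakly sequentially complete, and has cotype $\max(p,2)$ by Lemma 6.

**Step 2: GL-l.u.st. with any constant $C>2$.** We cut a finite-dimensional subspace down to finitely many nodes, return to $\ker J$ with a lifting $u_m$, and then repair a small error.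

Let $E\subset X$ have finite dimension $n\ge1$ (for $E=\{0\}$ there is nothing to do), and let $0<\eta<1/(4n)$. Choose a finite $\eta/3$-net $e_1,\dots,e_N$ of the unit sphere of $E$. By Lemma 2(i) there is a finite $F\subset\mathcal T(\kappa)$ with $\|e_j-P_Fe_j\|\le\eta/3$ for all $j$. If $\|e\|=1$ and $\|e-e_j\|\le\eta/3$, then
$$\|e-P_Fe\|\le\|e-e_j\|+\|e_j-P_Fe_j\|+\|P_F(e_j-e)\|\le\eta.$$
So $\|e-P_Fe\|\le\eta\|e\|$ for all $e\in E$; in particular $F\neq\emptyset$. Let $L=\operatorname{span}\{e_t:t\in F\}$, a Banach lattice with the norm of $Z(\kappa)$, and let $m=\max_{t\in F}|t|$. By (2), $J(L)\subset\ell_p^m$. Put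
$$u=P_F|_E:E\to L,\qquad v:L\to Z(\kappa),\quad vz=z-u_mJz.$$
By Lemma 4, $Jvz=Jz-Ju_mJz=0$, so $v$ maps into $X$. Moreover $\|u\|\le1$, and $\|v\|\le1+\|u_m\|\,\|J\|\le2$.

For $e\in E$ we have $Je=0$, so $JP_Fe=J(P_Fe-e)$ and
$$\|vue-e\|=\|(P_Fe-e)-u_mJP_Fe\|\le\|P_Fe-e\|+\|J(P_Fe-e)\|\le2\eta\|e\|.$$

It remains to turn $vu$ into the exact inclusion. By Auerbach's lemma $E$ has a normalized basis whose biorthogonal functionals have norm one. Extending these to $X$ by Hahn–Banach we get a projection $Q$ of $X$ onto $E$ with $\|Q\|\le n$. Let
$$V=I_X+(vu-\mathrm{id}_E)Q:X\to X.$$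
Then $\|V-I_X\|\le2\eta n<\frac12$, so $V$ is invertible with $\|V^{-1}\|\le(1-2\eta n)^{-1}$, and $Ve=vue$ for $e\in E$. Hence $(V^{-1}v)u$ is the inclusion $E\hookrightarrow X$, and
$$\|u\|\,\|V^{-1}v\|\le\frac2{1-2\eta n}.$$
As $\eta$ can be taken arbitrarily small, any $C>2$ works.

**Step 3: no operator on $X$ fixes $X_0$ and has range of density $<\kappa$.** Suppose $T:X\to X$ is bounded, $T|_{X_0}=\mathrm{id}_{X_0}$ and $\operatorname{dens}T(X)<\kappa$. We extend $T$ to an operator on $Z(\kappa)$ of the kind forbidden by Lemma 7.

*The range of $T$ lies in a small tree.* Choose a dense subset of $T(X)$ of cardinality $<\kappa$. Its elements have countable supports, and $\kappa$ is uncountable, so the union of these supports has cardinality $<\kappa$. The set of first entries of the sequences in that union is then bounded in $\kappa$, so there is $\beta$ with $\omega\le\beta<\kappa$ such that all these first entries are $<\beta$. Hence the dense subset lies in $Z(\beta)$, and since $Z(\beta)$ is closed, $T(X)\subset Z(\beta)$.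

*The extension.* For $z\in Z(\kappa)$ choose by Lemma 4 some $y\in Z(\omega)$ with $Jy=Jz$ and $\|y\|\le2\|z\|$ (possible as $\|Jz\|\le\|z\|$). Then $z-y\in X$, and we define
$$Sz=y+T(z-y).$$

- $Sz$ does not depend on $y$. If also $y'\in Z(\omega)$ and $Jy'=Jz$, of whatever norm, then $y-y'\in X\cap Z(\omega)=X_0$, so $T(y-y')=y-y'$, and therefore $y+T(z-y)=y'+T(z-y')$.
- $S$ is linear. If $y_1,y_2\in Z(\omega)$ are admissible for $z_1,z_2$, then $a_1y_1+a_2y_2\in Z(\omega)$ has the same image under $J$ as $a_1z_1+a_2z_2$, so by independence of the choice it may be used to compute $S(a_1z_1+a_2z_2)$.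
- $S$ is bounded: $\|Sz\|\le\|y\|+\|T\|\,\|z-y\|\le(2+3\|T\|)\|z\|$.
- $S$ maps into $Z(\beta)$, because $Z(\omega)\subset Z(\beta)$ and $T(X)\subset Z(\beta)$.
- $JS=J$. Since $T(z-y)\in X=\ker J$, we get $JSz=Jy=Jz$.

This contradicts Lemma 7, so no such $T$ exists.

**Step 4: failure of complementation.** If $X_0\subset Y\subset X$ with $Y$ the range of a projection $P$ on $X$ and $\operatorname{dens}Y<\kappa$, then $T=P$ satisfies $T|_{X_0}=\mathrm{id}_{X_0}$ and $\operatorname{dens}T(X)<\kappa$, which Step 3 excludes. In particular, since $\kappa\ge\omega_1$, the separable space $X_0$ is contained in no separable complemented subspace of $X$, and $X$ fails the SCP. $\blacksquare$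

## The position of $\ker J$ in its bidual

*Proof of the Corollary.* The spaces $X$ of Theorem A have GL-l.u.st., contain no copy of $c_0$ because they are Schur, and fail the SCP. If such an $X$ were complemented in $X^{**}$, or isomorphic to a complemented subspace of a Banach lattice, Theorem B would give it the SCP. So it is neither. $\blacksquare$

For the lattice $Z(\kappa)$ itself this can be seen directly. If $Z(\kappa)=X\oplus Y$ with $Y$ closed, then $J|_Y:Y\to\ell_p$ is a bijection, since $J$ is onto by Lemma 4. By the open mapping theorem its inverse would be a bounded right inverse of $J$, and the remark after Lemma 5 shows that there is none.
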